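# Compact-countable $k$-networks in regular Fréchet spaces

## 1. Point-countable versus compact-countable families

Spaces are topological spaces, regular spaces are assumed to be $T_1$ (hence they are Hausdorff), and "countable" means at most countable. We write $\overline C$ for closure and $\mathrm{int}\,C$ for interior.

**Definition (Fréchet space).** A space $X$ is *Fréchet* (Fréchet–Urysohn) if whenever $x\in\overline A$, $A\subseteq X$, some sequence in $A$ converges to $x$.

Every first countable space is Fréchet: take a decreasing local base $(V_n)$ at $x$ and pick $x_n\in A\cap V_n$.

**Definition (networks and $k$-networks).** A family $\mathcal P$ of subsets of $X$ is a *network* if whenever $x\in U$ with $U$ open, some $P\in\mathcal P$ has $x\in P\subseteq U$. It is a *$k$-network* if whenever $K\subseteq U$ with $K$ compact and $U$ open, there is a finite $\mathcal P'\subseteq\mathcal P$ with $K\subseteq\bigcup\mathcal P'\subseteq U$.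

Taking $K=\{x\}$ shows that a $k$-network is a network. Every base is a $k$-network: cover $K$ by members of the base that lie in $U$, and take a finite subcover. The family of all singletons of $\mathbb R$ is a network but not a $k$-network, because finitely many singletons do not cover $[0,1]$. Note that the members of a $k$-network need not be open.

**Definition (countability conditions).** $\mathcal P$ is *point-countable* if each point of $X$ lies in at most countably many members of $\mathcal P$. It is *compact-countable* if each compact subset of $X$ meets at most countably many members of $\mathcal P$.

**Example 1.** Let $\mathcal B$ be the countable base of $\mathbb R$ consisting of the bounded open intervals with rational endpoints, and let $\mathcal P=\mathcal B\cup\{\{x\}:x\in\mathbb R\}$. This is a $k$-network because it contains a base, and it is point-countable. It is not compact-countable, since $[0,1]$ meets uncountably many singletons.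

Here the cure is to throw the singletons away. For a general space nothing tells us in advance which members are superfluous. The question, which comes from "Point-Countable Covers And Sequence-Covering Mappings", http://test.ndnu.edu.cn/LSb2/Abstract.pdf, is this: *must a regular Fréchet space with a point-countable $k$-network have a compact-countable $k$-network?*

We first answer it for first countable spaces, where the proof is short, and then see which parts survive.

**Standing notation.** From now on $X$ is a regular Fréchet space and $\mathcal P$ is a point-countable $k$-network for $X$. First countability is assumed only where it is mentioned. For $C\subseteq X$ put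
$$\mathcal P(C)=\{P\in\mathcal P:P\cap C\neq\emptyset\}.$$
If $C$ is countable then so is $\mathcal P(C)$. This is the only way in which point-countability will be used: *a countable set of points gives a countable set of members.*

## 2. First countable spaces

**Proposition 1.** A regular first countable space with a point-countable $k$-network has a compact-countable $k$-network.

The proof has three parts: finite unions of members of $\mathcal P$ give small neighborhoods, minimal such finite subfamilies define a new $k$-network, and a counting argument shows that the new family is compact-countable.

### Finite unions as neighborhoods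

The first lemma turns the definition of a $k$-network into a statement about sequences.

**Lemma 1.** If $s_n\to z\in U$ with $U$ open, then some $P\in\mathcal P$ with $P\subseteq U$ contains $s_n$ for infinitely many $n$.

*Proof.* Drop finitely many terms so that $\{z\}\cup\{s_n\}_n\subseteq U$. This set is compact, so finitely many members of $\mathcal P$ contained in $U$ cover it. One of them contains $s_n$ for infinitely many $n$. $\square$

Members of $\mathcal P$ are not open, but finite unions of them may be neighborhoods. Let
$$G=\{x\in X:\ \text{for every open } U\ni x \text{ there is a finite }\mathcal F\subseteq\mathcal P\text{ with } x\in\mathrm{int}\textstyle\bigcup\mathcal F\text{ and }\bigcup\mathcal F\subseteq U\},$$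
and $N=X\setminus G$.

**Lemma 2.** If $X$ is first countable at $x$, then $x\in G$.

*Proof.* Let $(V_n)$ be a decreasing local base at $x$, and suppose that an open $U\ni x$ witnesses $x\notin G$: no finite union of members of $\mathcal P$ contained in $U$ has $x$ in its interior. For $y\in X$ let $(P_j(y))_{j\in\omega}$ enumerate, with repetitions allowed, the countably many $P\in\mathcal P$ with $y\in P\subseteq U$; if there are none, put $P_j(y)=\emptyset$. Choose inductively
$$y_n\in V_n\setminus\bigcup\{P_j(y_i):i,j<n\}.$$
This is possible: the removed set is a finite union of members of $\mathcal P$ contained in $U$, so $x$ is not in its interior, and it cannot contain the neighborhood $V_n$. Now $y_n\to x$, so by Lemma 1 some $P\in\mathcal P$ with $P\subseteq U$ contains infinitely many $y_n$. Fix $i$ with $y_i\in P$. Then $P=P_j(y_i)$ for some $j$. Choose $n>i,j$ with $y_n\in P$; this contradicts the choice of $y_n$. $\square$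

So in a first countable space $G=X$.

### Minimal families and the sets $B(\mathcal F)$

We now trim. For $x\in X$ let $\Phi_x$ be the set of all finite $\mathcal F\subseteq\mathcal P$ such that
$$x\in\mathrm{int}\textstyle\bigcup\mathcal F,\qquad\text{but } x\notin\mathrm{int}\bigcup\mathcal F'\ \text{ for every } \mathcal F'\subsetneq\mathcal F .$$
For $S\subseteq X$ put $\Phi_S=\bigcup_{x\in S}\Phi_x$. For $\mathcal F\in\Phi_X$ let
$$B(\mathcal F)=\{x\in X:\mathcal F\in\Phi_x\}.$$

Three remarks follow at once from the definitions.

* $B(\mathcal F)\subseteq\mathrm{int}\bigcup\mathcal F\subseteq\bigcup\mathcal F$.
* If $\mathcal F\subseteq\mathcal P$ is finite and $x\in\mathrm{int}\bigcup\mathcal F$, then some $\mathcal F_0\subseteq\mathcal F$ belongs to $\Phi_x$, so that $x\in B(\mathcal F_0)$: take $\mathcal F_0$ inclusion-minimal among the subfamilies of $\mathcal F$ with $x\in\mathrm{int}\bigcup\mathcal F_0$.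
* A set $S$ meets $B(\mathcal F)$ if and only if $\mathcal F\in\Phi_S$.

**Example 1, continued.** Let $\mathcal F\in\Phi_x$. If some interval $I\in\mathcal F$ contains $x$, then minimality gives $\mathcal F=\{I\}$. If no interval in $\mathcal F$ contains $x$, then, since the singletons contribute only finitely many points, the intervals in $\mathcal F$ must cover a punctured neighborhood of $x$. So $x$ is an endpoint of some of them, hence rational, and by minimality $\mathcal F=\{(a,x),\{x\},(x,b)\}$. Thus $\Phi_{\mathbb R}$ is countable: no irrational singleton occurs in any minimal family. The trimming has removed the superfluous sets by itself.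

**Lemma 3.** If $G=X$, then $\{B(\mathcal F):\mathcal F\in\Phi_X\}$ is a $k$-network for $X$.

*Proof.* Let $K\subseteq U$ with $K$ compact and $U$ open. For each $z\in K$ there is a finite $\mathcal F_z\subseteq\mathcal P$ with $z\in\mathrm{int}\bigcup\mathcal F_z$ and $\bigcup\mathcal F_z\subseteq U$. By compactness $K\subseteq\bigcup_{r\le m}\mathrm{int}\bigcup\mathcal F_{z_r}$ for some $z_1,\dots,z_m\in K$. If $x\in K$, then $x\in\mathrm{int}\bigcup\mathcal F_{z_r}$ for some $r$, so $x\in B(\mathcal F_0)$ for some $\mathcal F_0\subseteq\mathcal F_{z_r}$. Hence the finitely many sets $B(\mathcal F_0)$ with $\mathcal F_0\in\Phi_X$ and $\mathcal F_0\subseteq\mathcal F_{z_r}$, $r\le m$, cover $K$, and each is contained in $\bigcup\mathcal F_0\subseteq U$. $\square$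

### Separable sets and the counting of minimal families

By the third remark, $\{B(\mathcal F)\}$ is compact-countable as soon as $\Phi_K$ is countable for every compact $K$. It turns out that the property of $K$ that matters is separability. The next lemma gives the tools.

**Lemma 4.**

(a) Every compact $K\subseteq X$ is separable.

(b) If $A\subseteq X$ is countable, $x\in\overline A$ and $U$ is an open neighborhood of $x$, then $x\in\overline{P\cap A}\subseteq U$ for some $P\in\mathcal P(A)$. Hence $\overline A$ has a countable network, and all subsets of $\overline A$ are separable.

(c) If $S\subseteq X$ is separable and $B\subseteq X$, there is a countable $C\subseteq B$ with $S\cap\overline B\subseteq\overline C$.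

*Proof.* (a) We build a countable $A\subseteq K$ that $\mathcal P(A)$ cannot distinguish from $K$:
$$\text{for each finite }\mathcal F\subseteq\mathcal P(A):\quad K\not\subseteq\textstyle\bigcup\mathcal F\ \Rightarrow\ A\not\subseteq\bigcup\mathcal F. \tag{1}$$
Start with $A_0=\emptyset$. Given a countable $A_n\subseteq K$, there are only countably many finite $\mathcal F\subseteq\mathcal P(A_n)$. For each of them with $K\not\subseteq\bigcup\mathcal F$ add one point of $K\setminus\bigcup\mathcal F$ to $A_n$; the result is $A_{n+1}$. Let $A=\bigcup_nA_n$. The sets $\mathcal P(A_n)$ increase to $\mathcal P(A)$, so a finite $\mathcal F\subseteq\mathcal P(A)$ lies in some $\mathcal P(A_n)$, and (1) holds.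

Suppose $x\in K\setminus\overline A$. Since $K$ is closed, $\overline A\subseteq K$, so $\overline A$ is compact, and it lies in the open set $X\setminus\{x\}$. So there is a finite $\mathcal F\subseteq\mathcal P$ with $\overline A\subseteq\bigcup\mathcal F\subseteq X\setminus\{x\}$. Let $\mathcal F'=\mathcal F\cap\mathcal P(A)$. Members of $\mathcal F$ outside $\mathcal P(A)$ miss $A$, so $A\subseteq\bigcup\mathcal F'$. But $x\in K\setminus\bigcup\mathcal F'$, which contradicts (1). So $A$ is dense in $K$.

(b) By regularity choose an open $V$ with $x\in V\subseteq\overline V\subseteq U$. Since $X$ is Fréchet, a sequence in $A$ converges to $x$. By Lemma 1 some $P\in\mathcal P$ with $P\subseteq V$ contains infinitely many of its terms. So $P\in\mathcal P(A)$ and $x\in\overline{P\cap A}\subseteq\overline V\subseteq U$. Hence the countable family $\{\overline{P\cap A}:P\in\mathcal P(A)\}$ is a network for $\overline A$. Its traces on a subset $T\subseteq\overline A$ form a countable network for $T$, and one point from each nonempty trace gives a countable dense subset of $T$.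

(c) Let $A_0$ be countable and dense in $S$. By (b), $S\cap\overline B\subseteq\overline{A_0}$ has a countable dense subset $E$. Each $e\in E$ lies in $\overline B$, so it is the limit of a sequence in $B$. Let $C$ be the union of the ranges of these sequences. Then $C\subseteq B$ is countable and $S\cap\overline B\subseteq\overline E\subseteq\overline C$. $\square$

Now the count. The idea is that a proper subfamily $\mathcal E$ of a minimal family fails to be a neighborhood, so its complement comes close to $x$. Countably many points of that complement are enough to see this for all $x\in S$, and these points catch the next member of the family.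

**Lemma 5.** If $S\subseteq X$ is separable, then $\Phi_S$ is countable.

*Proof.* Otherwise, for some $n$, the set $\Psi=\{\mathcal F\in\Phi_S:|\mathcal F|=n\}$ is uncountable. For finite $\mathcal E\subseteq\mathcal P$ let $\Psi_{\mathcal E}=\{\mathcal F\in\Psi:\mathcal E\subseteq\mathcal F\}$. The family $\mathcal E=\emptyset$ has $\Psi_{\mathcal E}=\Psi$ uncountable, and $\Psi_{\mathcal E}\neq\emptyset$ forces $|\mathcal E|\le n$. So we can choose $\mathcal E$ of maximal cardinality with $\Psi_{\mathcal E}$ uncountable. If $|\mathcal E|=n$ then $\Psi_{\mathcal E}\subseteq\{\mathcal E\}$; hence $|\mathcal E|<n$.

By Lemma 4(c) pick a countable $C\subseteq X\setminus\bigcup\mathcal E$ with $S\cap\overline{X\setminus\bigcup\mathcal E}\subseteq\overline C$. Let $\mathcal F\in\Psi_{\mathcal E}$ and choose $x\in S$ with $\mathcal F\in\Phi_x$. Since $\mathcal E\subsetneq\mathcal F$, minimality gives $x\notin\mathrm{int}\bigcup\mathcal E$, that is, $x\in\overline{X\setminus\bigcup\mathcal E}$. So $x\in\overline C$. As $\bigcup\mathcal F$ is a neighborhood of $x$, it meets $C$, so some $P_{\mathcal F}\in\mathcal F$ meets $C$. Because $C\cap\bigcup\mathcal E=\emptyset$, we have $P_{\mathcal F}\notin\mathcal E$.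

All the $P_{\mathcal F}$ lie in the countable set $\mathcal P(C)$, so one $P$ equals $P_{\mathcal F}$ for uncountably many $\mathcal F\in\Psi_{\mathcal E}$. Then $\Psi_{\mathcal E\cup\{P\}}$ is uncountable and $|\mathcal E\cup\{P\}|=|\mathcal E|+1$, which contradicts the maximality of $|\mathcal E|$. $\square$

*Proof of Proposition 1.* By Lemma 2, $G=X$, so by Lemma 3 the sets $B(\mathcal F)$, $\mathcal F\in\Phi_X$, form a $k$-network. A compact $K$ is separable by Lemma 4(a), and it meets $B(\mathcal F)$ only if $\mathcal F\in\Phi_K$. By Lemma 5 this happens for countably many $\mathcal F$ only. $\square$

## 3. Points without small finite neighborhoods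

First countability entered only once, through Lemma 2. Everything else in Section 2 was proved for Fréchet $X$. So the question for general $X$ is what to do when $N\ne\emptyset$. This does occur.

**Example 2 (the sequential fan).** Let $X=\{\infty\}\cup(\omega\times\omega)$, where the points $(m,k)$ are isolated and a set containing $\infty$ is open if and only if, for each $m$, it contains $(m,k)$ for all but finitely many $k$. Call $\{m\}\times\omega$ the $m$-th column.

Points are closed, and every open set containing $\infty$ is also closed because its complement consists of isolated points; so $X$ is regular. It is Fréchet: if $\infty\in\overline A\setminus A$, then $A$ meets some column in an infinite set, since otherwise $X\setminus A$ would be a neighborhood of $\infty$; enumerating this infinite set injectively gives a sequence in $A$ converging to $\infty$. It is not first countable at $\infty$: given neighborhoods $V_n$ of $\infty$, choose $(n,k_n)\in V_n$; then $X\setminus\{(n,k_n):n\in\omega\}$ is a neighborhood of $\infty$ that contains no $V_n$.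

Let $\mathcal P$ consist of all singletons and all sets $T_{m,k}=\{\infty\}\cup\{(m,j):j\ge k\}$. A compact $K$ meets only finitely many columns, since a set with at most one point in each column and without $\infty$ is closed and discrete. If $K\subseteq U$ with $U$ open, then finitely many $T_{m,k}\subseteq U$ and finitely many singletons cover $K$. So $\mathcal P$ is a countable $k$-network.

A finite union of members of $\mathcal P$ contains only finitely many points of all but finitely many columns, so it is never a neighborhood of $\infty$. Thus $\Phi_\infty=\emptyset$ and $N=\{\infty\}$; no set $B(\mathcal F)$ contains $\infty$.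

The natural repair is to add the missing points by hand, that is, to try
$$\mathcal Q=\{B(\mathcal F):\mathcal F\in\Phi_X\}\cup\{\{x\}:x\in N\}. \tag{2}$$
Two steps of Section 2 are now without proof.

* *Counting.* A compact set $K$ must meet only countably many of the new singletons, so $K\cap N$ must be countable.
* *Covering.* The proof of Lemma 3 needs a finite $\mathcal F_z$ at every $z\in K$, and there is none at $z\in K\cap N$ when $U$ is small. Suppose $x_n\to z\in N$. Each $x_n$ that lies in $G$ has its own $\mathcal F_n$ with $x_n\in \mathrm{int}\bigcup\mathcal F_n$ and $\bigcup\mathcal F_n\subseteq U$, but nothing says that one finite family serves infinitely many $n$.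

For the second point, look again at the fan. The points $(m,k)$, $k\in\omega$, converge to $\infty\in N$, and yet the single family $\mathcal F=\{T_{m,0}\}$ has all of them in the interior of its union. It is only $\infty$ itself that is not in that interior. This suggests what to aim for: *given $x_n\to z\in U$ with $x_n\neq z$, find one finite $\mathcal F$ with $\bigcup\mathcal F\subseteq U$ such that $\bigcup\mathcal F$ is a neighborhood of almost all $x_n$, without asking that it be a neighborhood of $z$.*

Can this be proved like Lemma 2? List some members of $\mathcal P$ inside $U$ as $P_0,P_1,\dots$. If the conclusion fails, then after passing to a subsequence $x_i\notin\mathrm{int}(P_0\cup\dots\cup P_i)$, so arbitrarily near $x_i$ there are points $y_i\notin P_0\cup\dots\cup P_i$. If $y_i\to z$, Lemma 1 gives a $P\subseteq U$ that contains infinitely many $y_i$, a contradiction provided $P$ is on the list. There are two obstacles.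

* In Lemma 2 the base $(V_n)$ steered $y_n$ to $x$. Now there is no base at $z$, and merely picking $y_i$ from a sequence converging to $x_i$ does not make $y_i\to z$. This is so even in the plane: for $x_i=(\tfrac1{i+1},0)\to z=(0,0)$ the sequences $y_{i,k}=(\tfrac1{i+1},\tfrac1{k+1})$ converge to $x_i$, but $y_{i,0}=(\tfrac1{i+1},1)$ does not converge to $z$.
* The list must be countable and must be fixed before the points $y_i$ are chosen, but $P$ is found only afterwards.

The first obstacle is overcome by letting the Fréchet property choose the points, and the second by fixing in advance a countable set $A$ from which all approximating points may be taken; the list is then drawn from $\mathcal P(A)$. This works, and it also settles the counting of $N$. The results are as follows.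

**Theorem A.** Let $X$ be a regular ($T_1$) Fréchet space with a point-countable $k$-network. Then $X$ has a compact-countable $k$-network.

**Theorem B.** Let $X$ be as in Theorem A. Then:

1. $X$ has a $k$-network $\mathcal Q$ such that, for every $S\subseteq X$: $S$ meets at most countably many members of $\mathcal Q$ if and only if $S$ is separable (if and only if $S$ has a countable network). All compact subsets of $X$ are separable.
2. This is optimal: for any $k$-network $\mathcal Q'$ of any space, a set meeting only countably many members of $\mathcal Q'$ is separable. In particular "compact" cannot be replaced by "Lindelöf" in Theorem A.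
3. Every separable (in particular, every compact) $S\subseteq X$ contains at most countably many points at which $X$ is not first countable.

No set-theoretic assumption beyond ZFC is used.

## 4. Diagonal sequences and one finite family for a whole sequence

The purpose of the first lemma is to produce the points $y_i$ without a local base.

**Lemma 6.** Let $x_i\to z$ with $x_i\ne z$ for all $i$, and for each $i$ let $(y_{i,k})_k$ be a sequence converging to $x_i$. Then there are $t_l\to z$ and indices $i(l)\to\infty$ with $t_l\in\{y_{i(l),k}:k\in\omega\}$ for all $l$.

*Proof.* Since $X\setminus\{z\}$ is a neighborhood of $x_i$, only finitely many $y_{i,k}$ equal $z$ for each $i$; drop them. Let $Y=\{y_{i,k}:i,k\in\omega\}$. Each $x_i$ lies in $\overline Y$, so $z\in\overline Y$. As $X$ is Fréchet, there are $t_l\in Y$ with $t_l\to z$. Choose $i(l)$ with $t_l\in\{y_{i(l),k}:k\in\omega\}$. If $i(l)$ had one and the same value $i$ for infinitely many $l$, a subsequence of $(t_l)$ would lie in $\{x_i\}\cup\{y_{i,k}:k\in\omega\}$. This set is compact, hence closed, and it misses $z$, so it cannot contain a sequence converging to $z$. So each value $i$ is taken finitely often, that is, $i(l)\to\infty$. $\square$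

The second lemma provides the countable set $A$. What we need is that whenever a point of $S$ fails to be in the interior of a finite union of members of $\mathcal P(A)$, this failure can be seen inside $A$.

**Lemma 7.** Let $S\subseteq X$ be separable. There is a countable $A\subseteq X$ such that, with $\mathcal R=\mathcal P(A)$,
$$S\cap\overline{X\setminus\textstyle\bigcup\mathcal F}\subseteq\overline{A\setminus\textstyle\bigcup\mathcal F}\quad\text{for all finite }\mathcal F\subseteq\mathcal R. \tag{3}$$
In particular $S\subseteq\overline A$, and $\mathcal R$ is countable.

*Proof.* Put $A_0=\emptyset$. Given a countable $A_n$, there are countably many finite $\mathcal F\subseteq\mathcal P(A_n)$. For each, Lemma 4(c) gives a countable $C_{\mathcal F}\subseteq X\setminus\bigcup\mathcal F$ with $S\cap\overline{X\setminus\bigcup\mathcal F}\subseteq\overline{C_{\mathcal F}}$. Let $A_{n+1}=A_n\cup\bigcup_{\mathcal F}C_{\mathcal F}$ and $A=\bigcup_nA_n$. Every finite $\mathcal F\subseteq\mathcal R$ lies in some $\mathcal P(A_n)$, so $C_{\mathcal F}\subseteq A_{n+1}\setminus\bigcup\mathcal F\subseteq A\setminus\bigcup\mathcal F$, and (3) follows. Taking $\mathcal F=\emptyset$ gives $S\subseteq\overline A$. $\square$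

Now we reach the aim of Section 3. We state it for a set $A$ attached to a whole separable set $S$, since this is what the counting of $N$ will need.

**Lemma 8.** Let $S$ be separable, and let $A$ and $\mathcal R=\mathcal P(A)$ be as in Lemma 7. Let $x_n\in S$, $x_n\to z\in X$, $x_n\neq z$ for all $n$, and let $U$ be an open neighborhood of $z$. Then there is a finite $\mathcal F\subseteq\mathcal R$ with $\bigcup\mathcal F\subseteq U$ and $x_n\in\mathrm{int}\bigcup\mathcal F$ for all but finitely many $n$.

*Proof.* Since $x_n\in S\subseteq\overline A$, also $z\in\overline A$, so some sequence in $A$ converges to $z$. By Lemma 1 some $P\in\mathcal P$ with $P\subseteq U$ contains terms of it. So $\{P\in\mathcal R:P\subseteq U\}$ is nonempty; it is countable, say $\{P_j:j\in\omega\}$ with repetitions allowed.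

We claim that $\mathcal F=\{P_0,\dots,P_i\}$ works for some $i$. If not, then for every $i$ there are infinitely many $n$ with $x_n\notin\mathrm{int}(P_0\cup\dots\cup P_i)$, so we can choose $n_0<n_1<\cdots$ with
$$x_{n_i}\notin\mathrm{int}(P_0\cup\dots\cup P_i)\quad\text{for all } i.$$
This says $x_{n_i}\in S\cap\overline{X\setminus(P_0\cup\dots\cup P_i)}$, and by (3) $x_{n_i}\in\overline{A\setminus(P_0\cup\dots\cup P_i)}$. As $X$ is Fréchet, there is a sequence $(y_{i,k})_k$ in $A\setminus(P_0\cup\dots\cup P_i)$ converging to $x_{n_i}$.

Apply Lemma 6 to the sequence $(x_{n_i})_i$, which converges to $z$ and has all terms different from $z$. We get $t_l\to z$ and $i(l)\to\infty$ with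
$$t_l\in A\setminus(P_0\cup\dots\cup P_{i(l)}).$$
By Lemma 1 some $P\in\mathcal P$ with $P\subseteq U$ contains $t_l$ for infinitely many $l$. As $t_l\in A$, we have $P\in\mathcal R$, so $P=P_j$ for some $j$. Choose $l$ with $t_l\in P$ and $i(l)\ge j$. Then $t_l\notin P_j=P$, a contradiction. $\square$

## 5. Separable sets contain countably many points of $N$

This is the counting step that the singletons in (2) require. If $S\cap N$ were uncountable, we would like to find points $x_i\to x$ in $S\cap N$ and apply Lemma 8: it puts almost all $x_i$ in the interior of a finite union contained in a neighborhood of $x$. To contradict $x_i\in N$, however, the union must lie in the neighborhood $U_{x_i}$ that witnesses $x_i\in N$, and this set varies with $i$. So the points $x_i$ have to be chosen such that their witnesses also converge, in a suitable sense, to the witness of $x$. A coding by two sequences of zeros and ones does both at once.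

**Lemma 9.** If $S\subseteq X$ is separable, then $S\cap N$ is countable.

*Proof.* Let $A$ and $\mathcal R$ be as in Lemma 7. For each $x\in S\cap N$ fix an open $U_x\ni x$ witnessing $x\notin G$:
$$\text{no finite }\mathcal F\subseteq\mathcal P\text{ with }\textstyle\bigcup\mathcal F\subseteq U_x\text{ satisfies }x\in\mathrm{int}\bigcup\mathcal F. \tag{4}$$

**Coding.** Let $\mathcal S=\{\overline{P\cap A}:P\in\mathcal R\}$. This family is countable, and by Lemma 4(b), for each $x\in\overline A$ and each open $U\ni x$ some $T\in\mathcal S$ has $x\in T\subseteq U$. Define
$$\varphi:S\cap N\to2^{\mathcal R}\times2^{\mathcal S},\qquad \varphi(x)=\big(\{P\in\mathcal R:P\subseteq U_x\},\ \{T\in\mathcal S:x\in T\}\big).$$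
The map $\varphi$ is injective: if $x\ne x'$, then $X\setminus\{x'\}$ is an open neighborhood of $x$, so some $T\in\mathcal S$ contains $x$ and not $x'$.

**A convergent sequence of codes.** Suppose $S\cap N$ is uncountable. Then $\varphi[S\cap N]$ is an uncountable subset of the separable metrizable space $2^{\mathcal R}\times2^{\mathcal S}$. It has a non-isolated point: otherwise each of its points would have a neighborhood from a fixed countable base containing no other point of the set, and distinct points would use distinct members of the base. So there are $x\in S\cap N$ and $x_i\in(S\cap N)\setminus\{x\}$ with $\varphi(x_i)\to\varphi(x)$. Convergence is coordinatewise, which has two consequences.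

* $x_i\to x$ in $X$. For an open $U\ni x$ pick $T\in\mathcal S$ with $x\in T\subseteq U$; eventually $x_i\in T\subseteq U$.
* If $P\in\mathcal R$ and $P\subseteq U_x$, then $P\subseteq U_{x_i}$ for all large $i$.

**Contradiction.** By Lemma 8, applied to $x_i\to x$ and $U=U_x$, there is a finite $\mathcal F\subseteq\mathcal R$ with $\bigcup\mathcal F\subseteq U_x$ and $x_i\in\mathrm{int}\bigcup\mathcal F$ for all large $i$. As $\mathcal F$ is finite, the second consequence gives $\bigcup\mathcal F\subseteq U_{x_i}$ for all large $i$. For such $i$ this contradicts (4) for the point $x_i$. $\square$

## 6. A compact-countable $k$-network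

Let $\mathcal Q=\{B(\mathcal F):\mathcal F\in\Phi_X\}\cup\{\{x\}:x\in N\}$, as in (2).

**Step 1: every separable $S\subseteq X$ meets at most countably many members of $\mathcal Q$.** If $S$ meets $B(\mathcal F)$, then $\mathcal F\in\Phi_S$, and $\Phi_S$ is countable by Lemma 5. If $S$ meets $\{x\}$ with $x\in N$, then $x\in S\cap N$, which is countable by Lemma 9.

**Step 2: $\mathcal Q$ is a network.** Let $x\in U$ with $U$ open. If $x\in N$, then $\{x\}\in\mathcal Q$ and $x\in\{x\}\subseteq U$. If $x\in G$, there is a finite $\mathcal F\subseteq\mathcal P$ with $x\in\mathrm{int}\bigcup\mathcal F$ and $\bigcup\mathcal F\subseteq U$. Some $\mathcal F_0\subseteq\mathcal F$ belongs to $\Phi_x$, and $x\in B(\mathcal F_0)\subseteq\bigcup\mathcal F_0\subseteq U$.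

**Step 3: $\mathcal Q$ catches convergent sequences.** We show: if $x_n\to z\in U$ with $U$ open and $x_n\ne z$ for all $n$, then some $Q\in\mathcal Q$ with $Q\subseteq U$ contains $x_n$ for infinitely many $n$. The set $S=\{x_n:n\in\omega\}$ is countable, hence separable. By Lemmas 7 and 8 there are a finite $\mathcal F\subseteq\mathcal P$ with $\bigcup\mathcal F\subseteq U$ and an $n_0$ such that $x_n\in\mathrm{int}\bigcup\mathcal F$ for all $n\ge n_0$. For each $n\ge n_0$ choose $\mathcal F_n\subseteq\mathcal F$ with $\mathcal F_n\in\Phi_{x_n}$. The finite family $\mathcal F$ has finitely many subfamilies, so one $\mathcal F'\subseteq\mathcal F$ equals $\mathcal F_n$ for infinitely many $n$. Then $B(\mathcal F')$ contains these $x_n$, and $B(\mathcal F')\subseteq\bigcup\mathcal F'\subseteq U$.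

**Step 4: $\mathcal Q$ is a $k$-network.** Here we pass from sequences to compact sets; the countability from Step 1 makes this possible. Let $K\subseteq U$ with $K$ compact and $U$ open. If $K=\emptyset$, the empty subfamily will do, so let $K\neq\emptyset$. By Lemma 4(a), $K$ is separable, so by Steps 1 and 2 the family $\{Q\in\mathcal Q:Q\subseteq U,\ Q\cap K\neq\emptyset\}$ is a countable cover of $K$. Write it as $\{Q_j:j\in\omega\}$, with repetitions allowed.

Suppose no finite subfamily covers $K$, and pick $x_n\in K\setminus\bigcup_{j<n}Q_j$ for each $n$. Then each $Q_j$ contains $x_n$ for only finitely many $n$. Each point of $K$ lies in some $Q_j$, so each point is the value $x_n$ for only finitely many $n$. Passing to a subsequence we may assume that the $x_n$ are distinct; it remains true that each $Q_j$ contains only finitely many of them.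

The infinite set $\{x_n:n\in\omega\}$ has an accumulation point $z\in K$. Since $X$ is Fréchet, some sequence in $\{x_n:n\in\omega\}\setminus\{z\}$ converges to $z$. It has infinitely many distinct terms, since otherwise some value different from $z$ would be taken infinitely often, which is impossible in a $T_1$ space. So we can extract from it a subsequence of $(x_n)$ that converges to $z$ and has all terms different from $z$. By Step 3 some $Q\in\mathcal Q$ with $Q\subseteq U$ contains infinitely many $x_n$. Then $Q\cap K\ne\emptyset$, so $Q=Q_j$ for some $j$. But $Q_j$ contains only finitely many $x_n$, a contradiction. $\square$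

*Proof of Theorem A.* By Step 4, $\mathcal Q$ is a $k$-network. Compact subsets of $X$ are separable by Lemma 4(a), so by Step 1 $\mathcal Q$ is compact-countable. $\blacksquare$

## 7. Separability as the exact condition, and the Lindelöf counterexample

We prove the parts of Theorem B, the second one first because the first one uses it.

**Part (2), the general statement.** Let $\mathcal Q'$ be a $k$-network of a space $Y$, and suppose that $S\subseteq Y$ meets only countably many members of $\mathcal Q'$. Since $\mathcal Q'$ is a network for $Y$, the family $\{Q\cap S:Q\in\mathcal Q'\}\setminus\{\emptyset\}$ is a network for $S$. It is countable. So $S$ has a countable network, and choosing one point from each of its members shows that $S$ is separable.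

**Part (2), Lindelöf sets.** We give a space as in Theorem A that is itself Lindelöf and meets uncountably many members of each of its $k$-networks. Recall that a Bernstein set is a set $B\subseteq\mathbb R$ such that neither $B$ nor $\mathbb R\setminus B$ contains an uncountable closed subset of $\mathbb R$. Such a $B$ is uncountable: a countable $B$ has an open cover $W$ of Lebesgue measure less than $1$, and then $[0,1]\setminus W$ would be a closed set of positive measure, hence uncountable, contained in $\mathbb R\setminus B$.

Let $X$ be $\mathbb R$ with the usual topology refined by making the points of $B$ isolated. We check the required properties.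

* $X$ is $T_1$, because its topology is finer than that of $\mathbb R$. It is regular: for $b\in B$ the set $\{b\}$ is open and closed, and at $x\notin B$ the intervals $(x-\varepsilon,x+\varepsilon)$ form a local base, with the closure of $(x-\varepsilon,x+\varepsilon)$ contained in $[x-\varepsilon,x+\varepsilon]$.
* $X$ is first countable, hence Fréchet.
* A countable base of $\mathbb R$ together with the singletons of $B$ is a point-countable base of $X$, and this is a point-countable $k$-network.
* $X$ is Lindelöf. Given an open cover, countably many of its members cover $\mathbb R\setminus B$, because the subspace $\mathbb R\setminus B$ carries its usual second countable topology. Their union contains a Euclidean-open set containing $\mathbb R\setminus B$, whose complement is a closed subset of $\mathbb R$ contained in $B$, hence countable. Countably many further members cover the rest.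

Every $k$-network of $X$ contains $\{b\}$ for each $b\in B$: for $K=U=\{b\}$, the finite subfamily with union $\{b\}$ must have $\{b\}$ as a member. So the Lindelöf set $X$ meets uncountably many members of every $k$-network. This proves (2).

**Part (1).** Let $\mathcal Q$ be the $k$-network of Section 6. If $S$ is separable, it meets at most countably many members of $\mathcal Q$ by Step 1. If $S$ meets at most countably many members of $\mathcal Q$, then $S$ has a countable network by the argument for (2). If $S$ has a countable network, it is separable. So the three conditions are equivalent. Compact subsets of $X$ are separable by Lemma 4(a).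

**Part (3).** By Lemma 9 it suffices to show that $X$ is first countable at each $x\in G$. The set $\Phi_x$ is countable by Lemma 5 with $S=\{x\}$. For every open $U\ni x$ there is a finite $\mathcal F\subseteq\mathcal P$ with $x\in\mathrm{int}\bigcup\mathcal F$ and $\bigcup\mathcal F\subseteq U$, and some $\mathcal F_0\subseteq\mathcal F$ belongs to $\Phi_x$. Then $x\in\mathrm{int}\bigcup\mathcal F_0\subseteq U$. So $\{\mathrm{int}\bigcup\mathcal F:\mathcal F\in\Phi_x\}$ is a countable local base at $x$. Compact sets are covered by the statement because they are separable. $\blacksquare$

**Remark.** Part (3) shows that $X$ is first countable at each point of $G$, and Lemma 2 shows that every point of first countability lies in $G$. So $N$ is exactly the set of points at which $X$ is not first countable, whichever point-countable $k$-network $\mathcal P$ was used to define it.
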